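# Counting paths of even length in planar graphs

## Eighty-four paths on nine vertices

Draw a triangle with vertices $u_1,u_2,u_3$ and replace each of its three edges by two paths of length 2. The result is a planar graph on nine vertices: three *hubs* $u_1,u_2,u_3$ of degree 4 and six *low* vertices of degree 2, two on each side of the triangle. How many paths on seven vertices does it contain?

The graph is bipartite, with the hubs on one side and the low vertices on the other. A path on seven vertices has bipartition classes of sizes 4 and 3. The class of size 4 cannot consist of hubs, so it consists of low vertices, and the path reads low, hub, low, hub, low, hub, low. All three hubs are used. Up to reversal, the order of the hubs is determined by which hub is in the middle, so there are 3 orders. Take the order $u_1,u_2,u_3$. There are 2 choices for the low vertex between $u_1$ and $u_2$, and 2 for the one between $u_2$ and $u_3$. The first vertex of the path is an unused low neighbor of $u_1$: 3 choices. The last is an unused low neighbor of $u_3$: again 3 choices. The two ends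 coincide in 2 of the 9 combinations, namely when both are the same vertex on the side $u_1u_3$. This leaves 7, and the total is $3\cdot 4\cdot 7=84$.

With $m$ low vertices per side, so $n=3m+3$, the same count gives
$$3\,m^2\big((2m-1)^2-m\big)=12m^4+O(m^3)=12\Big(\frac n3\Big)^4+O(n^3)=\frac4{27}n^4+O(n^3).$$

Is three the right number of hubs? With two hubs, in $K_{2,m}$, there is no path on seven vertices at all, because one of its classes would have to fit into the two hubs. With four hubs in a cycle and about $n/4$ low vertices on each side, count paths with hubs in positions $2,4,6$. There are 8 directed sequences of three consecutive hubs, each giving about $\frac n2\cdot\frac n4\cdot\frac n4\cdot\frac n2=\frac{n^4}{64}$ directed paths. After halving this is $\frac1{16}n^4$, less than $\frac4{27}n^4$. For paths on five vertices the same comparison favors two hubs. In $K_{2,n-2}$ the pattern low, $u_1$, low, $u_2$, low gives $(n-2)(n-3)(n-4)=n^3-O(n^2)$ paths. Three hubs in a triangle give only $\frac12\cdot6\cdot\frac{2n}3\cdot\frac n3\cdot\frac{2n}3=\frac49n^3$ to leading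 order.

So a path with $\ell$ even positions seems to want exactly $\ell$ hubs, arranged in a cycle with equal sides. Let $P_k$ be the path on $k$ vertices, so $P_{2\ell+1}$ has length $2\ell$. For a graph $H$ let $f_{\mathcal P}(n,H)$ be the maximum number of copies of $H$ (subgraphs isomorphic to $H$) in an $n$-vertex planar graph. The question, from "Extremal Planar Graph Problems And Wiener Index Of Planar Graphs" (https://www.etd.ceu.edu/2022/paulos_addisu.pdf), is to prove or disprove the following conjecture: for every fixed $\ell\ge2$, as $n\to\infty$,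
$$f_{\mathcal P}(n,P_{2\ell+1})=4\ell\Big(\frac n\ell\Big)^{\ell+1}+O(n^\ell).$$
For $\ell=3$ the main term is $12(n/3)^4$, and for $\ell=2$ it is $n^3$, in agreement with the examples. We shall prove that the conjecture is true, including its error term, which is smaller than the main term by a full factor $n$.

## Sparse graphs without $K_{3,t}$, and three theorems

Fix $\ell\ge2$ and put $F^*=4\ell^{-\ell}$, so that $4\ell(n/\ell)^{\ell+1}=F^*n^{\ell+1}$. All graphs are finite and simple. Let $N(G)$ be the number of copies of $P_{2\ell+1}$ in $G$; the number of directed paths $y_1y_2\cdots y_{2\ell+1}$ is $2N(G)$. Only two features of planarity will be used.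

**Definition 1.** For constants $A\ge1$ and $t\ge3$, let $\mathcal G(A,t)$ be the class of graphs $G$ with no subgraph $K_{3,t}$ and with $e(G[X])\le A|X|$ for all $X\subseteq V(G)$.

For example, $K_{3,4}$ is not planar, but it lies in $\mathcal G(2,5)$. It has only 7 vertices, so it has no $K_{3,5}$, and $i\le3$ vertices on one side and $j\le4$ on the other span $ij\le2(i+j)$ edges, since $ij/(i+j)$ increases in both variables and is $12/7$ at $(3,4)$.

Recall the consequences of Euler's formula. A graph with $v\ge3$ vertices embedded in a surface of Euler genus $\gamma$ has $e\le3(v-2+\gamma)$, and if it is bipartite then $e\le2(v-2+\gamma)$. The first bound gives $e\le(3+3\gamma)v$, which also holds for $v\le2$. Applied to $K_{3,s}$, the second gives $3s\le2(s+3-2+\gamma)$, that is, $s\le2\gamma+2$. So every graph embeddable in a surface of Euler genus $\gamma$ lies in $\mathcal G(3+3\gamma,2\gamma+3)$. In particular ($\gamma=0$), planar graphs lie in $\mathcal G(3,3)$.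

**Definition 2.** Given distinct vertices $u_1,\dots,u_\ell$ of $G$, let $U=\{u_1,\dots,u_\ell\}$. Let $E=\{u_iu_{i+1}:i\in\mathbb Z_\ell\}$ if $\ell\ge3$, and $E=\{u_1u_2\}$ if $\ell=2$. This is a set of pairs, which need not be edges of $G$. For $e\in E$ let $W_e$ be the set of $w\notin U$ with $N(w)\cap U=e$. Vertices in $\bigcup_eW_e$ are *good*; the other vertices outside $U$ are *bad*. Let $g,b$ be the numbers of good and bad vertices, so $g+b+\ell=n$.

In the nine-vertex graph all six low vertices are good and $b=0$. A further vertex joined only to $u_1$ would be bad. If $\ell=4$, a vertex joined to the opposite hubs $u_1,u_3$ is bad, since $u_1u_3\notin E$.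

**Theorem A (the conjecture).** For every fixed $\ell\ge2$, $f_{\mathcal P}(n,P_{2\ell+1})=4\ell(n/\ell)^{\ell+1}+O(n^\ell)$.

**Theorem B.** For all $A,t$, every $n$-vertex $G\in\mathcal G(A,t)$ has $N(G)\le4\ell(n/\ell)^{\ell+1}+O_{\ell,A,t}(n^\ell)$. In particular, Theorem A holds with "planar" replaced by "embeddable in $\Sigma$", for any fixed closed surface $\Sigma$.

**Theorem C (classification up to $O(n^\ell)$).** Let $K\ge0$. There are $C,n_0$ (depending on $\ell,A,t,K$) such that if $G\in\mathcal G(A,t)$ has $n\ge n_0$ vertices and $N(G)\ge4\ell(n/\ell)^{\ell+1}-Kn^\ell$, then for suitable $u_1,\dots,u_\ell$ we have $b\le C$ and, if $\ell\ge3$, $\big||W_e|-n/\ell\big|\le C\sqrt n$ for all $e\in E$. Conversely, any graph with this property has $N(G)\ge4\ell(n/\ell)^{\ell+1}-O_C(n^\ell)$.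

Throughout, $C$ denotes constants depending only on $\ell,A,t$, possibly changing from line to line, unless a subscript indicates further dependence.

## The cycle of hubs as a lower bound

**Proposition 1.** $f_{\mathcal P}(n,P_{2\ell+1})\ge4\ell(n/\ell)^{\ell+1}-O(n^\ell)$.

*Proof.* Let $\ell\ge3$. Take the cycle $u_1\cdots u_\ell$ and replace each edge $u_iu_{i+1}$ by $m=\lfloor(n-\ell)/\ell\rfloor$ internally disjoint paths of length 2; leftover vertices are isolated. This graph is planar. The cycle has $\ell$ Hamiltonian paths (delete one edge); fix a direction on each. There are $m^{\ell-1}$ choices of middle vertices joining consecutive hubs. Each end vertex is one of the $2m$ low neighbors of its end hub, other than the at most $\ell$ low vertices already used. Different choices give different directed paths, and no two of these are reverses of each other, because each Hamiltonian path of the cycle was given only one direction. So they are distinct copies. For $n$ large, $2m\ge\ell$ and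
$$N\ge\ell m^{\ell-1}(2m-\ell)^2=4\ell m^{\ell+1}-O(m^\ell)=4\ell(n/\ell)^{\ell+1}-O(n^\ell),$$
since $m\ge n/\ell-2$. For $\ell=2$, the graph $K_{2,n-2}$ has at least $(n-2)(n-3)(n-4)=n^3-O(n^2)$ copies, and $4\cdot2\,(n/2)^3=n^3$. $\square$

## High-degree vertices and a weighted count

For the upper bound we first show that, at the scale $n^{\ell+1}$, only the pattern of the example matters: hubs in the even positions and low vertices in between. The data that remain are the fractions of vertices attached to each pair of hubs and to each single hub.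

**Definition 3.** Let $V$ be a finite set, $\mu\ge0$ a weight on unordered pairs of $V$ and $p\ge0$ a weight on $V$, with $\sum\mu+\sum p\le1$. Put $d(v)=\sum_y\mu(vy)$, $D(v)=d(v)+p(v)$ and $D(X)=\sum_{v\in X}D(v)$. Over ordered $\ell$-tuples of distinct elements define
$$w(v_1,\dots,v_\ell)=D(v_1)\prod_{i=1}^{\ell-1}\mu(v_iv_{i+1})\,D(v_\ell),\qquad\Phi(\mu,p)=\frac12\sum_{(v_1,\dots,v_\ell)}w(v_1,\dots,v_\ell).\tag{1}$$

Each pair at $v$ is counted once in $D(v)$, so $D(v)\le1$. Each pair has two ends, so $D(V)=2\sum\mu+\sum p\le2$. As an example take $\ell=3$, $V$ a three-element set, $\mu=\frac13$ on each pair, $p=0$. Then $D=\frac23$ everywhere, each of the six tuples has $w=\frac23\cdot\frac13\cdot\frac13\cdot\frac23=\frac4{81}$, and $\Phi=\frac12\cdot\frac{24}{81}=\frac4{27}$, the constant found above.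

**Lemma 2.** Let $G\in\mathcal G(A,t)$ have $n$ vertices, let $\varepsilon>0$ and $H=\{v:\deg v\ge\varepsilon n\}$. For $u,v\in H$ let $n\mu(uv)$ be the number of $x\notin H$ with $N(x)\cap H=\{u,v\}$, and let $n\,p(u)$ be the number of $x\notin H$ with $N(x)\cap H=\{u\}$. Then $(\mu,p)$ satisfies the conditions of Definition 3 on $V=H$, and
$$N(G)\le\Phi(\mu,p)\,n^{\ell+1}+\tfrac12\ell(2A)^\ell\varepsilon\,n^{\ell+1}+C_\varepsilon n^\ell.\tag{2}$$

*Proof.* Each $x\notin H$ is counted at most once, so $\sum\mu+\sum p\le1$. Since $|H|\varepsilon n\le2e(G)\le2An$, we have $|H|\le2A/\varepsilon$. We count the $2N(G)$ directed paths $y_1\cdots y_{2\ell+1}$.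

**Step 1 (a low vertex in an even position costs a factor $\varepsilon$).** Suppose $y_{2i}\notin H$. Choose the ordered edges $(y_1,y_2),\dots,(y_{2i-1},y_{2i})$ and $(y_{2i+2},y_{2i+3}),\dots,(y_{2\ell},y_{2\ell+1})$. These are $i+(\ell-i)=\ell$ ordered edges, each with at most $2An$ choices, and they contain every vertex of the path except $y_{2i+1}$. Then $y_{2i+1}$ is one of fewer than $\varepsilon n$ neighbors of $y_{2i}$. Summing over $i$, there are at most $\ell(2A)^\ell\varepsilon n^{\ell+1}$ such directed paths.

**Step 2 (exceptional odd positions are rare).** Suppose all $y_{2i}\in H$ and some odd-indexed vertex is in $H$ or has at least 3 neighbors in $H$. As there is no $K_{3,t}$, every triple in $H$ has at most $t-1$ common neighbors, so at most $(t-1)\binom{|H|}3$ vertices have at least 3 neighbors in $H$. The exceptional vertex therefore has boundedly many choices (the bound depends on $\varepsilon$), and so do the even positions; the other $\ell$ odd positions have at most $n$ choices each. So there are at most $C_\varepsilon n^\ell$ such paths.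

**Step 3 (the remaining paths are counted by $\Phi$).** Now $v_i=y_{2i}\in H$ for all $i$, and the odd-indexed vertices lie outside $H$ and have at most 2 neighbors in $H$. For $1\le i\le\ell-1$ the vertex $y_{2i+1}$ is adjacent to $v_i$ and $v_{i+1}$, so its neighborhood in $H$ is exactly $\{v_i,v_{i+1}\}$: at most $n\mu(v_iv_{i+1})$ choices. The vertex $y_1$ has neighborhood in $H$ equal to $\{v_1\}$ or to a pair containing $v_1$: at most $nD(v_1)$ choices. Likewise $y_{2\ell+1}$ has at most $nD(v_\ell)$. Summing over tuples gives at most $2\Phi(\mu,p)n^{\ell+1}$ directed paths.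

Adding the three bounds and halving gives (2). $\square$

So the main term of the upper bound comes down to showing $\Phi\le F^*=4\ell^{-\ell}$, with no bound on $|V|$ available.

## Where sequential choice overspends

For $\ell=2$ the weighted problem is immediate. Since $D\le1$,
$$\Phi=\sum_{\{u,v\}}D(u)\mu(uv)D(v)\le\sum\mu\le1=4\cdot2^{-2}.$$

For larger $\ell$ the sensible first attempt is to build the tuple one element at a time and keep track of a budget. For a tuple of distinct elements and $1\le i\le\ell-1$ put
$$d_i'=\sum_{y\notin\{v_1,\dots,v_i\}}\mu(v_iy),\qquad s=1-D(v_1)-\sum_{i=2}^{\ell-1}d_i'.$$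
We claim $s\ge0$. The number $D(v_1)$ counts $p(v_1)$ and all pairs at $v_1$, while $d_i'$ for $i\ge2$ counts pairs at $v_i$ that avoid $v_1,\dots,v_{i-1}$. No pair is counted twice: a pair counted at $v_j$ with $j>i$ avoids $v_i$, while a pair counted at $v_i$ contains $v_i$. So $D(v_1)+\sum_{i=2}^{\ell-1}d_i'\le\sum\mu+\sum p\le1$.

Now let $Q$ choose $v_1$ with probability $D(v_1)/D(V)$ and then, successively, $v_{i+1}\notin\{v_1,\dots,v_i\}$ with probability $\mu(v_iv_{i+1})/d_i'$; the walk dies if $d_i'=0$. Writing $D(v_1)$ and each $\mu(v_iv_{i+1})$ as a total times a probability, we get $w=Q\cdot D(V)\,d_1'd_2'\cdots d_{\ell-1}'D(v_\ell)$ on completed walks, and $w=0$ for tuples at which the walk dies. Hence, using $D(V)\le2$ and $d_1'=d(v_1)\le D(v_1)$,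
$$\Phi\le\max\,D(v_1)\,d_2'\cdots d_{\ell-1}'\,D(v_\ell).\tag{3}$$
The first $\ell-1$ factors have sum at most 1, so their product is at most $(\ell-1)^{-(\ell-1)}$ by the inequality between arithmetic and geometric means. The last factor $D(v_\ell)$ is not in the budget: the pairs at $v_\ell$ may already have been paid for. All we can say is $D(v_\ell)\le1$. For $\ell=3$ this proves $\Phi\le\frac14$, while we want $\frac4{27}$.

No better pointwise bound exists. Let $\ell=3$, $V=\{v_1,v_2,v_3\}$, $p=0$, and
$$\mu(v_1v_3)=\mu(v_2v_3)=\frac{1-\delta}2,\qquad\mu(v_1v_2)=\delta.$$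
For the tuple $(v_1,v_2,v_3)$ we have $D(v_1)=\frac{1+\delta}2$, $d_2'=\mu(v_2v_3)=\frac{1-\delta}2$ and $D(v_3)=1-\delta$, and the product tends to $\frac14$ as $\delta\to0$. Yet $\Phi$ is small here. The undirected tuples with $v_1$ or $v_2$ in the middle contain the factor $\delta$, and the one with $v_3$ in the middle contributes $\big(\frac{1+\delta}2\big)^2\big(\frac{1-\delta}2\big)^2\to\frac1{16}$. The tuple with the large product carries little weight $w$, because a tuple that ends at the expensive element $v_3$ must use the cheap pair $v_1v_2$.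

This shows what is needed. The factor $D(v_\ell)$ has to be controlled on average, with tuples weighted by $w$ itself and not by $Q$. And $w$ has a symmetry that $Q$ lacks: it does not change when the tuple is reversed. Under the law proportional to $w$, the elements $v_1$ and $v_\ell$ have the same distribution, so $D(v_\ell)$ costs on average exactly what $D(v_1)$ costs. The single share $D(v_1)$ of the budget can then be split as $\frac12D(v_1)+\frac12D(v_\ell)$. To turn a product into a sum that can be averaged, take logarithms.

## Reversal symmetry and the entropy inequality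

For probability distributions $P,Q$ on a finite set, with $Q>0$ wherever $P>0$, the Kullback–Leibler divergence is $\mathrm{KL}(P\|Q)=\sum_{P(x)>0}P(x)\log\frac{P(x)}{Q(x)}$. It is nonnegative, and zero only if $P=Q$. For instance, it equals $\log m$ if $P$ is a point mass and $Q$ is uniform on $m$ points. We also use $h(x)=x-1-\log x\ge0$ for $x>0$, with equality only at $x=1$.

If $\Phi>0$, let $(v_1,\dots,v_\ell)$ be random with law $P=w/(2\Phi)$, and let $P_1$ be the law of $v_1$. Each $d_i'$ is positive $P$-almost surely, because $\mu(v_iv_{i+1})>0$ and $v_{i+1}\notin\{v_1,\dots,v_i\}$. For $1\le i\le\ell-1$ let $\mathrm{KL}_i$ be the divergence of the conditional law of $v_{i+1}$ given $(v_1,\dots,v_i)$ from the distribution $\mu(v_iy)/d_i'$ on $y\notin\{v_1,\dots,v_i\}$. Let $\mathrm{KL}_0=\mathrm{KL}(P_1\,\|\,D/D(V))$.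

**Lemma 3.** $\Phi(\mu,p)\le F^*=4\ell^{-\ell}$. More precisely, if $\Phi>0$ and $\tau=\log(F^*/\Phi)$, then
$$\tau\ge\log\frac2{D(V)}+\mathrm{KL}_0+\sum_{i=1}^{\ell-1}\mathbb E\,\mathrm{KL}_i+\ell\,\mathbb E s+\mathbb E\Big[h\Big(\frac{\ell D(v_1)}2\Big)+\sum_{i=2}^{\ell-1}h(\ell d_i')+h\Big(\frac{\ell D(v_\ell)}2\Big)\Big],\tag{4}$$
and all terms on the right are $\ge0$. Equality $\Phi=F^*$ holds if and only if $p=0$ and $\mu$ is uniform (weight $1/\ell$) on the edges of an $\ell$-cycle (for $\ell=2$: $\mu$ is a single pair of weight 1).

*Proof.* If $\Phi=0$ the bound is trivial. Let $\Phi>0$.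

**Step 1 (write $\log\Phi$ as an average over $P$).** On the support of $P$ we have $w/P=2\Phi$, so $\log(2\Phi)=\mathbb E\log(w/P)$. Write $P$ as $P_1(v_1)$ times the conditional probabilities:
$$\log(2\Phi)=\mathbb E\log\frac{D(v_1)}{P_1(v_1)}+\sum_{i=1}^{\ell-1}\mathbb E\log\frac{\mu(v_iv_{i+1})}{P(v_{i+1}\mid v_1,\dots,v_i)}+\mathbb E\log D(v_\ell).$$
In the first term write $D=D(V)\cdot\frac D{D(V)}$; the term equals $\log D(V)-\mathrm{KL}_0$. In the $i$-th term of the sum write $\mu(v_iv_{i+1})=d_i'\cdot\frac{\mu(v_iv_{i+1})}{d_i'}$; it equals $\mathbb E\log d_i'-\mathbb E\,\mathrm{KL}_i$. Hence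
$$\log(2\Phi)=\log D(V)-\mathrm{KL}_0+\sum_{i=1}^{\ell-1}\big(\mathbb E\log d_i'-\mathbb E\,\mathrm{KL}_i\big)+\mathbb E\log D(v_\ell).\tag{5}$$

**Step 2 (linearize each logarithm at its value in the cycle).** In the uniform $\ell$-cycle, $D=2/\ell$ and $d_i'=1/\ell$ for $i\ge2$. So use $d_1'=d(v_1)\le D(v_1)$ and the identities
$$\log D=\log\frac2\ell+\frac{\ell D}2-1-h\Big(\frac{\ell D}2\Big),\qquad\log d_i'=\log\frac1\ell+\ell d_i'-1-h(\ell d_i')\quad(2\le i\le\ell-1).$$
The constants add up to $2\log\frac2\ell+(\ell-2)\log\frac1\ell=\log(4\ell^{-\ell})=\log F^*$, and there are $\ell$ terms $-1$. Subtracting $\log2$ in (5) gives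
$$\log\Phi\le\log F^*+\log\frac{D(V)}2-\mathrm{KL}_0-\sum_{i=1}^{\ell-1}\mathbb E\,\mathrm{KL}_i+\mathbb E\Big[\frac\ell2D(v_1)+\ell\sum_{i=2}^{\ell-1}d_i'+\frac\ell2D(v_\ell)-\ell\Big]-\mathbb E[\,h\text{-terms}\,],$$
where the $h$-terms are those in the bracket of (4).

**Step 3 (reversal puts $D(v_\ell)$ into the budget).** Since $w$ is invariant under reversal, so is $P$, and $\mathbb E D(v_\ell)=\mathbb E D(v_1)$. The first expectation above is therefore $\ell\,\mathbb E\big[D(v_1)+\sum_{i=2}^{\ell-1}d_i'-1\big]=-\ell\,\mathbb E s$. This proves (4). The terms are nonnegative because $D(V)\le2$, divergences and $h$ are nonnegative, and $s\ge0$. Hence $\tau\ge0$, that is, $\Phi\le F^*$.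

**Step 4 (the cycle attains equality).** The uniform $\ell$-cycle has $2\ell$ directed Hamiltonian paths, so $\Phi=\frac12\cdot2\ell\cdot(2/\ell)^2\ell^{-(\ell-1)}=4\ell^{-\ell}$. For $\ell=2$ and a single pair of weight 1, $\Phi=\frac12\cdot2\cdot1=1=F^*$.

**Step 5 (nothing else does).** Let $\tau=0$; every term in (4) vanishes. From $D(V)=2$ and $D(V)=2\big(\sum\mu+\sum p\big)-\sum p\le2-\sum p$ we get $p=0$, and then $\sum\mu=1$. From $\mathrm{KL}_0=0$ we get $P_1=D/2$. From $h(\ell D(v_1)/2)=0$ almost surely we get $D(v)=2/\ell$ whenever $P_1(v)>0$, that is, whenever $D(v)>0$. Since $D(V)=2$, exactly $\ell$ elements have $D>0$. If $\ell=2$, all weight of $\mu$ sits on the pair formed by the two elements, and we are done.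

Let $\ell\ge3$. Since $\mathrm{KL}_1$ vanishes almost surely and $d_1'=d=D$, each pair with $\mu(uv)>0$ satisfies
$$P(v_1=u,v_2=v)=\frac{D(u)}2\cdot\frac{\mu(uv)}{D(u)}>0.$$
On this event $d_2'=D(v)-\mu(uv)=\frac2\ell-\mu(uv)$. Since $h(\ell d_2')=0$ almost surely, $d_2'=\frac1\ell$, so $\mu(uv)=\frac1\ell$. Thus every pair in the support of $\mu$ has weight $\frac1\ell$ and every element with $D>0$ has degree $\frac2\ell$: the support is a 2-regular graph on $\ell$ vertices. As $\Phi>0$, some tuple of $\ell$ distinct elements has $w>0$, and it traces a spanning path of this graph. A 2-regular graph with a spanning path is connected, so it is an $\ell$-cycle. $\square$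

## Stability that does not see the number of hubs

Lemma 3 and (2) already give $N(G)\le(F^*+o(1))n^{\ell+1}$: take $\varepsilon$ small and then $n$ large. But (2) alone does not give the error term $O(n^\ell)$. For the middle term of (2) to be $O(n^\ell)$ we would need $\varepsilon=O(1/n)$; then the bound $|H|\le2A/\varepsilon$ is linear in $n$ and the count in Step 2 of Lemma 2 is worthless. So (2) will be used only once, with a fixed $\varepsilon$, to locate the hubs of a near-optimal graph. After that we count again, exactly, around these hubs.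

To locate the hubs we need a stability version of Lemma 3. Its constant must not depend on $|V|$: we shall choose $\varepsilon$ in terms of $\tau$, and $|V|=|H|$ may be as large as $2A/\varepsilon$. This is why (4) keeps all its terms. We use Pinsker's inequality $|P(X)-Q(X)|\le\sqrt{\mathrm{KL}(P\|Q)/2}$ for every event $X$.

**Lemma 4.** For every $\eta>0$ there is $\tau=\tau(\ell,\eta)>0$ such that $\Phi(\mu,p)\ge F^*e^{-\tau}$ implies that there are distinct $u_1,\dots,u_\ell\in V$ with $\mu(e)\ge\frac1{|E|}-\eta$ for all $e\in E$, where $E$ is as in Definition 2.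

*Proof.* Suppose this fails for some $\eta$. Then there are $(V_k,\mu_k,p_k)$ for which no such $u_i$ exist, although $\tau_k=\log(F^*/\Phi_k)\to0$. The plan is to show that all but a vanishing part of the mass sits on exactly $\ell$ elements, and then to pass to a limit on these.

**Step 1 (total masses converge).** By (4), $\log\frac2{D_k(V_k)}\le\tau_k$, so $2e^{-\tau_k}\le D_k(V_k)\le2$ and $D_k(V_k)\to2$. As in Step 5 of Lemma 3, $\sum p_k\le2-D_k(V_k)\to0$. Also $D_k(V_k)=\sum\mu_k+\big(\sum\mu_k+\sum p_k\big)\le\sum\mu_k+1$, so $\sum\mu_k\ge D_k(V_k)-1\to1$.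

**Step 2 (almost all mass has degree near $2/\ell$).** For $0<\eta'<2/\ell$ let $S_k(\eta')=\{v:|D_k(v)-\frac2\ell|<\eta'\}$ and $h_*=\min\{h(x):x>0,\ |x-1|\ge\ell\eta'/2\}>0$. By (4), $\mathbb E\,h(\ell D_k(v_1)/2)\le\tau_k$, so Markov's inequality gives $P_1(V_k\setminus S_k(\eta'))\le\tau_k/h_*$. Also $\mathrm{KL}(P_1\|D_k/D_k(V_k))\le\tau_k$. By Pinsker's inequality,
$$\frac{D_k(V_k\setminus S_k(\eta'))}{D_k(V_k)}\le\frac{\tau_k}{h_*}+\sqrt{\frac{\tau_k}2}\to0.$$
So $D_k(S_k(\eta'))\to2$ for each fixed $\eta'$.

**Step 3 (there are exactly $\ell$ such elements).** Let $\eta'\le\frac1{\ell(\ell+1)}$. All elements of $S_k(\eta')$ have degree more than $\frac2\ell-\eta'$, and the total is at most 2, so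
$$|S_k(\eta')|\le\frac2{2/\ell-\eta'}\le\frac{2\ell(\ell+1)}{2\ell+1}<\ell+1.$$
They also have degree less than $\frac2\ell+\eta'\le\frac{2\ell+3}{\ell(\ell+1)}$, with total $2-o(1)$, so
$$|S_k(\eta')|\ge\frac{2-o(1)}{2/\ell+\eta'}\ge\frac{(2-o(1))\,\ell(\ell+1)}{2\ell+3}.$$
Since $2\ell(\ell+1)=2\ell^2+2\ell>2\ell^2+\ell-3=(\ell-1)(2\ell+3)$, the last quantity exceeds $\ell-1$ for large $k$. Hence $|S_k(\eta')|=\ell$ for large $k$. Put $S_k=S_k(\frac1{\ell(\ell+1)})$. For any smaller $\eta'$ we have $S_k(\eta')\subseteq S_k$, and for large $k$ both sets have $\ell$ elements, so they are equal. Therefore $\max_{v\in S_k}|D_k(v)-\frac2\ell|\to0$, and $D_k(V_k\setminus S_k)\to0$.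

**Step 4 (tuples leaving $S_k$ contribute little).** Fix $j$ and an element $v$, and consider all tuples with $v_j=v$. Dropping the requirement of distinctness only increases the sum of their $w$, which is then a product $L_j(v)R_j(v)$. Here $L_1(v)=D_k(v)$ and $L_{i+1}(v)=\sum_yL_i(y)\mu_k(yv)$, and $R_j$ is defined in the same way from the right end. We have $L_j(v)\le D_k(v)$ by induction: if $L_i\le D_k\le1$, then $L_{i+1}(v)\le\sum_y\mu_k(yv)\le D_k(v)$. Likewise $R_j(v)\le D_k(v)$. So the tuples with $v_j=v$ have total weight at most $D_k(v)^2\le D_k(v)$. Summing over $v\notin S_k$ and over the $\ell$ positions $j$, tuples not inside $S_k$ contribute at most $\frac\ell2D_k(V_k\setminus S_k)\to0$ to $\Phi_k$.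

**Step 5 (pass to the limit).** Identify $S_k$ with $\{1,\dots,\ell\}$ and pass to a subsequence along which $\mu_k|_{S_k}\to\mu^*$. The $\mu_k$-mass of pairs not inside $S_k$ is at most $D_k(V_k\setminus S_k)\to0$, and $\sum p_k\to0$. So $\sum\mu^*=1$, and the degree of $v$ in $\mu^*$ is $\lim D_k(v)=2/\ell$. Together with Step 4 this gives $\Phi(\mu^*,0)=\lim\Phi_k=F^*$. By the equality case of Lemma 3, $\mu^*$ is uniform on an $\ell$-cycle, or a single pair of weight 1 if $\ell=2$. Label the elements along this cycle $u_1,\dots,u_\ell$. For large $k$ in the subsequence, $\mu_k(e)\ge\frac1{|E|}-\eta$ for all $e\in E$, contradicting the choice of $(V_k,\mu_k,p_k)$. $\square$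

**Corollary 5.** For all $\eta>0$, $K\ge0$ there is $n_0$ (depending on $\eta,K,\ell,A,t$) such that if $G\in\mathcal G(A,t)$ has $n\ge n_0$ vertices and $N(G)\ge F^*n^{\ell+1}-Kn^\ell$, then there are distinct $u_1,\dots,u_\ell\in V(G)$ with $|W_e|\ge(\frac1{|E|}-\eta)n$ for all $e\in E$.

*Proof.* Take $\tau$ from Lemma 4. Choose $\varepsilon$ with $\frac12\ell(2A)^\ell\varepsilon\le\frac13F^*(1-e^{-\tau})$, and then $n_0$ with $(C_\varepsilon+K)/n_0\le\frac13F^*(1-e^{-\tau})$. Dividing (2) by $n^{\ell+1}$ gives $\Phi(\mu,p)\ge F^*-\frac23F^*(1-e^{-\tau})\ge F^*e^{-\tau}$. Lemma 4 provides $u_1,\dots,u_\ell\in H$ with $\mu(e)\ge\frac1{|E|}-\eta$ for $e\in E$. A vertex $x$ counted by $n\mu(e)$ is outside $H\supseteq U$ and has $N(x)\cap H=e\subseteq U$, so $N(x)\cap U=e$ and $x\in W_e$. $\square$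

## The price of a bad vertex

Now the hubs are fixed and we recount. In the ideal graph each path uses $\ell+1$ of the roughly $n$ good vertices, so a good vertex lies on average in $(\ell+1)F^*n^\ell=(4\ell+4)\ell^{-\ell}n^\ell$ paths. If a bad vertex can be shown to lie in strictly fewer, then bad vertices only hurt, and the error does not depend on how many there are. The critical case is a bad vertex joined to two non-consecutive hubs. With $\ell=4$ and $x$ joined to $u_1,u_3$, the count below gives about $16\cdot4^{-4}n^4$ paths through $x$, against $20\cdot4^{-4}n^4$ for a good vertex.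

**Proposition 6.** There is $\eta_1>0$ (depending on $\ell$) such that if $G\in\mathcal G(A,t)$ has $n$ vertices, $0<\eta\le\eta_1$, and $|W_e|\ge(\frac1{|E|}-\eta)n$ for all $e\in E$, then, with $a_e=|W_e|/g$ (a weight on $E$ of total 1),
$$N(G)\le\Phi(a,0)\,g^{\ell+1}+\big((4\ell+2)\ell^{-\ell}+C\eta\big)\,b\,n^\ell+C\,n^\ell.\tag{6}$$

Here $a$ is regarded as a weight on the pairs of $U$, zero outside $E$. Choose $\eta_1$ so small that $16(1+\ell^2\eta_1)^\ell\le17$. In particular $\eta_1<1/\ell$, so all $W_e$ are nonempty and $g>0$.

*Proof.* **Step 1 (sizes).** Summing the hypothesis, $g\ge(1-|E|\eta)n$, so $b\le|E|\eta n\le\ell\eta n$. For $\ell\ge3$, $|W_e|\le n-(\ell-1)(\frac1\ell-\eta)n\le(\frac1\ell+\ell\eta)n$.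

**Step 2 (sparsity outside $U$).** Let $x\notin U$ and $e=\{u,u'\}\in E$. Then $x$ has at most $t-1$ neighbors in $W_e$, because $t$ of them together with $\{x,u,u'\}$ would form a $K_{3,t}$. So every vertex outside $U$ has at most $\Delta:=(t-1)\ell$ good neighbors. Edges of $G-U$ meeting a bad vertex either join two bad vertices (at most $Ab$) or join a bad to a good vertex (at most $\Delta b$). So there are at most $(A+\Delta)b$ of them.

**Step 3 (sort paths by pattern).** For a directed path $y_1\cdots y_{2\ell+1}$, record for each position whether its vertex is in $U$, good or bad. There are at most $3^{2\ell+1}$ patterns. Fix one. Let $j\le\ell$ be the number of $U$-positions; they can be filled in at most $\ell^\ell$ ways. The other positions form maximal segments of sizes $s_1,\dots,s_T$, with $T\le j+1$ and $\sum s_i=2\ell+1-j$.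

An all-good segment of size $\sigma$ can be chosen in at most $n\Delta^{\sigma-1}\le Cn$ ways: after its first vertex, each vertex is a good neighbor of the preceding one, which lies outside $U$.

A segment of size $\sigma$ containing a bad position can be chosen in at most $Cb^{\lceil\sigma/2\rceil}$ ways. If $b=0$ there are none, so let $b\ge1$. Split the segment into consecutive pairs, plus a final single vertex if $\sigma$ is odd: $\lceil\sigma/2\rceil$ blocks. First choose all blocks containing a bad position. Each has at most $Cb$ choices, since a pair is an ordered edge of $G-U$ meeting a bad vertex and a single is a bad vertex. Then fill the remaining all-good blocks outward from those already chosen. Each new vertex is a good neighbor of an already chosen vertex outside $U$, so it has at most $\Delta$ choices.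

Hence a pattern accounts for at most $Cn^\alpha b^\beta$ directed paths, where $\alpha$ is the number of all-good segments and $\beta=\sum\lceil s_i/2\rceil$ over the segments containing a bad position. Moreover
$$\alpha+\beta\le\sum_i\Big\lceil\frac{s_i}2\Big\rceil\le\frac12\Big(\sum_is_i+T\Big)\le\frac12(2\ell+1-j+j+1)=\ell+1.\tag{7}$$
For example, with $\ell=2$ the pattern good, good, good, $U$, good has segments of sizes 3 and 1, so $\alpha=2$, $\beta=0$, and it contributes only $O(n^2)$.

**Step 4 (only alternating patterns matter).** If $\alpha+\beta\le\ell$, the pattern contributes at most $Cn^\ell$. If $\alpha+\beta=\ell+1$ and $\beta\ge2$, it contributes at most $Cn^{\ell+1-\beta}b^\beta\le Cb^2n^{\ell-1}\le C\eta\,b\,n^\ell$ by Step 1. Both fit into (6).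

Let $\alpha+\beta=\ell+1$ and $\beta\le1$. Then equality holds throughout (7). The second inequality forces all $s_i$ to be odd, the third forces $T=j+1$, and the first forces $\lceil s_i/2\rceil=1$ for all-good segments. If $\beta=1$, the unique segment with a bad position also has $\lceil s_i/2\rceil=1$. So all $s_i=1$, hence $2\ell+1-j=T=j+1$ and $j=\ell$. The even positions are exactly the vertices of $U$, and the odd positions are good except for at most one bad vertex. From here on we count undirected paths of this kind.

**Step 5 (no bad vertex).** A good vertex between the hubs $v_i,v_{i+1}$ is adjacent to both, so $v_iv_{i+1}\in E$ and the vertex lies in $W_{v_iv_{i+1}}$. An end vertex next to $v_1$ lies in some $W_e$ with $e\ni v_1$, and similarly at $v_\ell$. So the number of directed paths is at most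
$$\sum_{(v_1,\dots,v_\ell)}\Big(\sum_{e\ni v_1}|W_e|\Big)\prod_{i=1}^{\ell-1}|W_{v_iv_{i+1}}|\Big(\sum_{e\ni v_\ell}|W_e|\Big)=2\Phi(a,0)\,g^{\ell+1},$$
where $|W_{uv}|$ is read as $0$ if $uv\notin E$. There are at most $\Phi(a,0)g^{\ell+1}$ undirected paths.

**Step 6 (exactly one bad vertex $x$, with at least 3 neighbors in $U$).** At most $(t-1)\binom\ell3$ vertices have at least 3 neighbors in $U$, and each lies in at most $Cn^\ell$ alternating paths, because the other $\ell$ odd positions have at most $n$ choices each. The total is at most $Cn^\ell$.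

**Step 7 (exactly one bad vertex $x$, with at most 2 neighbors in $U$).** We bound the number of paths through a given $x$.

Let $\ell=2$. As $x$ is bad, it has at most one neighbor in $U$, so it is an end of the path and the order of the hubs is determined. There are at most $n^2=4\ell^{-\ell}n^\ell$ paths.

Let $\ell\ge3$ and let $x$ be an end. Start the path at $x$, and let $u$ be the adjacent hub. Consecutive hubs are joined through good vertices, so the hubs form a Hamiltonian path of the cycle $(U,E)$ starting at $u$: 2 choices. The $\ell-1$ intermediate good vertices have at most $(\frac1\ell+\ell\eta)n$ choices each, and the other end at most $2(\frac1\ell+\ell\eta)n$. So there are at most $4(\frac1\ell+\ell\eta)^\ell n^\ell$ paths for each neighbor of $x$ in $U$.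

Let $\ell\ge3$ and let $x$ not be an end. Then $x$ lies between two hubs $u,u'$, which are its only neighbors in $U$. As $x$ is bad, $uu'\notin E$, so $\ell\ge4$. The hub sequence is a Hamiltonian path of $(U,E\cup\{uu'\})$ that uses $uu'$. Deleting $uu'$ from it leaves two complementary arcs of the cycle, which arise by deleting two edges of the cycle; $u$ is an endpoint of one arc and $u'$ an endpoint of the other. Label the cycle by $\mathbb Z_\ell$ with $u=0$ and $u'=k$, $2\le k\le\ell-2$. Since $0$ is an endpoint of its arc, one of $\{-1,0\},\{0,1\}$ is deleted; since $k$ is, one of $\{k-1,k\},\{k,k+1\}$ is deleted. These four edges are distinct because $2\le k\le\ell-2$, so exactly one of each kind is deleted. Deleting $\{-1,0\},\{k,k+1\}$ leaves $0$ and $k$ in the common arc $0,1,\dots,k$. Deleting $\{0,1\},\{k-1,k\}$ leaves them in the common arc $k,k+1,\dots,\ell=0$. Both are excluded, so exactly 2 choices remain. Each gives at most $4(\frac1\ell+\ell\eta)^\ell n^\ell$ paths: $\ell-2$ intermediate good vertices with at most $(\frac1\ell+\ell\eta)n$ choices each, and two ends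 with at most $2(\frac1\ell+\ell\eta)n$ choices each.

**Step 8 (add up).** If $\ell\ge4$, $x$ lies in at most $(2\cdot4+2\cdot4)(\frac1\ell+\ell\eta)^\ell n^\ell=16(1+\ell^2\eta)^\ell\ell^{-\ell}n^\ell\le17\ell^{-\ell}n^\ell\le(4\ell+2)\ell^{-\ell}n^\ell$ of these paths, as $4\ell+2\ge18$. If $\ell=3$, every pair in $U$ belongs to $E$, so a bad $x$ with at most 2 neighbors in $U$ has at most one; it lies in at most $4(\frac1\ell+\ell\eta)^\ell n^\ell\le\frac{17}4\ell^{-\ell}n^\ell$ of these paths. If $\ell=2$, it lies in at most $4\ell^{-\ell}n^\ell$. So the bound $(4\ell+2)\ell^{-\ell}n^\ell$ holds in all cases. Multiplying by $b$ and adding the contributions of Steps 4, 5 and 6 gives (6). $\square$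

## From $4\ell+4>4\ell+2$ to Theorems A and B

Let $C_0$ be the constant $C$ of Proposition 6; it depends only on $\ell,A,t$. Choose $\eta\le\eta_1$ with
$$\Big(4\ell^{-\ell}\tbinom{\ell+1}2\ell+C_0\Big)\eta\le\ell^{-\ell}.\tag{8}$$
Take $n_0$ from Corollary 5 with this $\eta$ and $K=0$. For $n<n_0$ the bound of Theorem B is trivial, with a large enough constant. If $N(G)<F^*n^{\ell+1}$ there is nothing to prove. Otherwise Corollary 5 gives hubs to which Proposition 6 applies.

**Step 1 (what the bad vertices take away).** By Taylor's formula, $(1-x)^{\ell+1}\le1-(\ell+1)x+\binom{\ell+1}2x^2$ on $[0,1]$, as the third derivative is $\le0$ there. With $x=b/n$, $g\le n-b$ and $b\le\ell\eta n$,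
$$F^*g^{\ell+1}\le F^*n^{\ell+1}-4(\ell+1)\ell^{-\ell}\,b\,n^\ell+4\ell^{-\ell}\tbinom{\ell+1}2\ell\eta\,b\,n^\ell.$$

**Step 2 (compare with what they add).** Insert this and $\Phi(a,0)\le F^*$ (Lemma 3) into (6). By (8), the terms carrying $\eta$ add up to at most $\ell^{-\ell}bn^\ell$. Hence
$$N(G)\le F^*n^{\ell+1}+b\,n^\ell\big[-(4\ell+4)+(4\ell+2)+1\big]\ell^{-\ell}+C_0n^\ell=F^*n^{\ell+1}-\ell^{-\ell}\,b\,n^\ell+C_0n^\ell.\tag{9}$$

So $N(G)\le4\ell(n/\ell)^{\ell+1}+O(n^\ell)$, the bound of Theorem B. Planar graphs lie in $\mathcal G(3,3)$, and with Proposition 1 this proves Theorem A: the conjecture is true for every $\ell\ge2$. For a fixed closed surface $\Sigma$ of Euler genus $\gamma$, the upper bound follows from membership in $\mathcal G(3+3\gamma,2\gamma+3)$, and the planar construction of Proposition 1 embeds in $\Sigma$. This completes Theorem B. $\blacksquare$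

## Unequal sides and Theorem C

Inequality (9) still contains the term $-\ell^{-\ell}bn^\ell$, which bounds $b$ in near-optimal graphs. To bound the deviation of the sides from $n/\ell$, we use one of the $h$-terms of (4), which is quadratic in the deviation.

**Step 1 (few bad vertices).** Take $\eta$ as in (8), decreased further in Step 2 if necessary (depending only on $\ell$), and $n_0$ from Corollary 5 for the given $K$. Let $G$ be as in the first part of Theorem C. Corollary 5 and Proposition 6 apply, and (9), whose derivation used only their conclusions, gives $F^*n^{\ell+1}-Kn^\ell\le F^*n^{\ell+1}-\ell^{-\ell}bn^\ell+C_0n^\ell$. Hence $b\le\ell^\ell(C_0+K)$. For $\ell=2$ this is all that is claimed.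

**Step 2 (all Hamiltonian paths of the cycle have comparable probability).** Let $\ell\ge3$ and write $a_e=(1+x_e)/\ell$, so $\sum x_e=0$. By Step 1 of Proposition 6 and $(1-\ell\eta)n\le g\le n$,
$$1-\ell\eta\le\ell a_e\le\frac{1+\ell^2\eta}{1-\ell\eta}.$$
If $\ell\eta\le\frac12$, this gives $|x_e|\le4\ell^2\eta$. Decrease $\eta$ so that $\ell\eta\le\frac12$ and $\delta:=4\ell^2\eta$ satisfies $\delta\le\frac12$ and $\big(\frac{1-\delta}{1+\delta}\big)^{\ell+1}\ge\frac12$. The law $P$ belonging to $\Phi(a,0)$ lives on the $2\ell$ directed Hamiltonian paths of the cycle $(U,E)$. For each of them $w$ is a product of $\ell+1$ factors, namely $\ell-1$ weights $a_e\in\big[\frac{1-\delta}\ell,\frac{1+\delta}\ell\big]$ and two degrees in $\big[\frac{2(1-\delta)}\ell,\frac{2(1+\delta)}\ell\big]$. So each path has probability at least $\frac1{2\ell}\big(\frac{1-\delta}{1+\delta}\big)^{\ell+1}\ge\frac1{4\ell}$.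

**Step 3 (a quadratic loss).** In (4), $d_2'$ is the weight $a$ of the pair $v_2v_3$, because the two neighbors of $v_2$ on the cycle are $v_1$ and $v_3$. Each $e\in E$ equals $v_2v_3$ for two of the directed Hamiltonian paths, one in each direction. Also $h(1+x)\ge x^2/3$ for $|x|\le\frac12$: the difference vanishes at $0$ and has derivative $x\big(\frac1{1+x}-\frac23\big)$, which has the sign of $x$ for $-\frac12\le x<\frac12$. Keeping only the term $h(\ell d_2')$ in (4),
$$\log\frac{F^*}{\Phi(a,0)}\ge\mathbb E\,h(\ell d_2')\ge\frac1{2\ell}\sum_eh(1+x_e)\ge\frac1{6\ell}\sum_ex_e^2.$$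
The right side is at most $\frac1{6\ell}\cdot\frac\ell4<1$, and $e^{-y}\le1-y/2$ on $[0,1]$, so
$$\Phi(a,0)\le F^*\Big(1-\frac1{12\ell}\sum_ex_e^2\Big).\tag{10}$$

**Step 4 (sides within $O(\sqrt n)$).** Use (10) in place of $\Phi(a,0)\le F^*$ in the derivation of (9), and drop the negative term with $b$. Since $g\ge(1-\ell\eta)n\ge n/2$,
$$N(G)\le F^*n^{\ell+1}-c\Big(\sum_ex_e^2\Big)n^{\ell+1}+C_0n^\ell,\qquad c=\frac{F^*}{12\ell\cdot2^{\ell+1}}>0.$$
With $N(G)\ge F^*n^{\ell+1}-Kn^\ell$ this gives $\sum x_e^2\le(C_0+K)/(cn)$. Since $|W_e|=g(1+x_e)/\ell$ and $n-g=b+\ell=O(1)$,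
$$\Big||W_e|-\frac n\ell\Big|\le\frac{n-g}\ell+\frac{g|x_e|}\ell=O(\sqrt n),$$
with a constant depending only on $\ell,A,t,K$. This is the first part of Theorem C.

**Step 5 (the converse: count the alternating paths).** Let $G$ be any graph with vertices $u_1,\dots,u_\ell$ such that $b\le C$ and, if $\ell\ge3$, $||W_e|-n/\ell|\le C\sqrt n$ for all $e\in E$. Then $g\ge n-O_C(1)$. It suffices to treat large $n$, since for bounded $n$ the claim is absorbed in the constant. Count directed paths with hubs $v_1,\dots,v_\ell$ in the even positions, consecutive hubs forming pairs in $E$, and good vertices in the odd positions. The middle vertices lie in different sets $W_e$ and are automatically distinct. If the end hubs have $X$ and $Y$ good neighbors, distinctness excludes at most $\ell$ choices at each end. So there are at least $\max(X-\ell,0)\cdot\max(Y-\ell,0)\ge XY-\ell(X+Y)$ choices of the two ends. (If $X<\ell$ the right side is at most $\ell Y-\ell(X+Y)\le0$, and similarly for $Y$.) Summing and halving,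
$$N(G)\ge\Phi(a,0)\,g^{\ell+1}-O(n^\ell).$$

**Step 6 (the converse: the sides may vary by $\sqrt n$).** If $\ell=2$, then $a$ has weight 1 on a single pair and $\Phi(a,0)=1=F^*$. If $\ell\ge3$, define $x_e$ as before; then $|x_e|=|\ell|W_e|/g-1|=O_C(1/\sqrt n)$. The function $\Phi(a,0)$ is a polynomial in $a=(a_e)_{e\in E}$, invariant under cyclic rotation of the coordinates. So at the uniform point, which is fixed by rotations, all its partial derivatives are equal. The gradient there is a constant vector, orthogonal to $\{\sum x_e=0\}$. By Taylor's formula, with second derivatives bounded on the simplex,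
$$\Phi(a,0)\ge F^*-O\Big(\sum_ex_e^2\Big)=F^*-O_C(1/n).$$
In both cases, with $g\ge n-O_C(1)$, we get $N(G)\ge F^*n^{\ell+1}-O_C(n^\ell)=4\ell(n/\ell)^{\ell+1}-O_C(n^\ell)$. $\blacksquare$
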